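\title{Bounded variation on thin sets and the critical measure $\mathcal H^{1/2}$}

\begin{abstract}
We prove that every Borel function $f:[0,1]\to\mathbb R$ is of bounded variation on some compact set of positive $1/2$-dimensional Hausdorff measure. We also give an explicit Borel function $\varphi:[0,1]\to[-1,1]$ such that $\mathcal H^{1/2}(B)\le 2(1+V)$ for every set $B$ on which $\varphi$ has finite variation $V$. As a consequence, for a gauge function $h$, every Borel function on $[0,1]$ is of bounded variation on some compact set of positive $\mathcal H^h$ measure if and only if $\liminf_{t\downarrow0}h(t)/\sqrt t>0$.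
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $f$ be a real function defined on a set containing $B\subset\mathbb R$. The \emph{variation} of $f$ on $B$ is
\[
V(f,B)=\sup\Big\{\sum_{i=1}^{r-1}|f(x_{i+1})-f(x_i)| : x_1<x_2<\dots<x_r,\ x_i\in B\Big\},
\]
with $V(f,\emptyset)=0$, and $f$ is \emph{of bounded variation on $B$} if $V(f,B)<\infty$. A monotone or Lipschitz function on $[0,1]$ is of bounded variation on the whole interval, and every function is of bounded variation on a finite set. How large a set $B$ can be guaranteed for every Borel function?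

We measure size by Hausdorff measures. A \emph{gauge} is a nondecreasing function $h:[0,\infty)\to[0,\infty)$ with $h(0)=\lim_{t\downarrow0}h(t)=0$ and $h(t)>0$ for $t>0$. For $B\subset\mathbb R$ and $\delta>0$ let
\[
\mathcal H^h_\delta(B)=\inf\Big\{\sum_i h(\operatorname{diam}U_i): B\subset\bigcup_iU_i,\ \operatorname{diam}U_i\le\delta\Big\},
\]
the infimum being over countable covers, and let $\mathcal H^h(B)=\sup_{\delta>0}\mathcal H^h_\delta(B)=\lim_{\delta\downarrow0}\mathcal H^h_\delta(B)$. For $h(t)=t^s$ we write $\mathcal H^s$; the Hausdorff dimension of $B$ is $\inf\{s>0:\mathcal H^s(B)=0\}$. Since $h(0)=0$, adding a countable set to $B$ does not change $\mathcal H^h_\delta(B)$. A Borel set has \emph{$\sigma$-finite} measure if it is a countable union of Borel sets of finite measure. Throughout, $|\cdot|$ is Lebesgue measure.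

It is known that every Borel function $f:\mathbb R\to\mathbb R$ is of bounded variation on some compact set of Hausdorff dimension $1/2$; we shall not use this fact. The dimension of a set does not decide its measure at the critical exponent, and the following question, posed in \cite{iso}, asks about that measure.

\medskip\noindent\textbf{Question.} \emph{Is there a Borel function $f:[0,1]\to\mathbb R$ such that every Borel set $B\subset[0,1]$ on which $f$ is of bounded variation has \textup{(a)} zero, \textup{(b)} finite, \textup{(c)} $\sigma$-finite $\mathcal H^{1/2}$ measure?}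
\medskip

A function with property (a) has property (b), and one with (b) has (c).

The exponent $1/2$ comes from the pigeonhole principle. Let $f$ take values in $[0,1]$, cut its domain into $N=M^2$ intervals of length $1/N$, and pick a point in each. Cut the range into $M$ intervals of length $1/M$. One of them contains the values at $M$ of the points, and the variation of $f$ on these points is at most $(M-1)/M<1$. The $M$ intervals of the domain that contain them satisfy $\sum(\text{length})^{1/2}=M\cdot N^{-1/2}=1$. So at any \emph{single} scale, variation $1$ buys one unit of $1/2$-dimensional mass.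

Positive $\mathcal H^{1/2}$ measure requires more: the points must not cluster at any coarser scale. For $f(x)=x$ the pigeonhole argument returns $M$ neighboring points, which are covered by one interval of length about $1/M$ at cost $M^{-1/2}$. One can try to repeat the argument scale by scale, but a construction that loses a fixed factor at each of infinitely many scales ends with measure zero. One may therefore guess that some function forces such a loss and has property (a). The first theorem shows that the loss can be confined to one absolute constant.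

\begin{theorem}\label{thm:A}
Let $f:[0,1]\to\mathbb R$ be Lebesgue measurable, let $A\subset[0,1)$ be compact with $|A|>0$ and $f|_A$ continuous, and let $f(A)\subset[p,p+\ell]$ with $\ell\ge0$. For every $\sigma>0$ there are a compact set $B\subset A$ and a measure $\mu$ on $B$ such that $\mu(J)\le2\sqrt2\,|J|^{1/2}$ for all open intervals $J$ with $|J|\le1$, and
\[
\mu(B)\ge\frac{\sigma|A|}{4(\ell+2\sigma)},\qquad V(f,B)\le2\sigma\mu(B)\le2\sigma,\qquad \mathcal H^{1/2}(B)\ge\frac{\mu(B)}{2\sqrt2}>0 .
\]
\end{theorem}

In the opposite direction one needs a function for which the pigeonhole count is sharp up to a constant at all scales. Put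
\[
\alpha(0)=0,\qquad\alpha(1)=-1,\qquad\alpha(2)=1,\qquad\alpha(3)=0 .
\]
For $x\in[0,1)$ let $d_1(x),d_2(x),\dots$ be the digits of the base-$4$ expansion of $x$ that does not end in an infinite string of $3$'s, and define
\begin{equation}\label{eq:phi}
\varphi(x)=\sum_{k\ge1}2^{-k}\alpha(d_k(x))\quad(0\le x<1),\qquad\varphi(1)=0 .
\end{equation}

\begin{theorem}\label{thm:B}
The function $\varphi$ is Borel with values in $[-1,1]$. For every set $B\subset[0,1]$, Borel or not, with $V=V(\varphi,B)<\infty$, the following hold.
\begin{itemize}
\item[(i)] For every $k$, the set $B\cap[0,1)$ meets at most $4(1+V)2^k$ of the intervals $[j4^{-k},(j+1)4^{-k})$.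
\item[(ii)] $\mathcal H^{1/2}(B)\le2(1+V)<\infty$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:answer}
Every Borel function $f:[0,1]\to\mathbb R$ is of bounded variation on some compact set of positive $\mathcal H^{1/2}$ measure. The answer to the Question is no for \textup{(a)}, yes for \textup{(b)}, and yes for \textup{(c)}.
\end{corollary}

\begin{proof}
Lusin's theorem states that for a Lebesgue measurable $f:[0,1]\to\mathbb R$ and $\varepsilon>0$ there is a compact $A'\subset[0,1]$ with $|A'|>1-\varepsilon$ and $f|_{A'}$ continuous. Take $\varepsilon=1/4$ and $A=A'\cap[0,1/2]$. Then $|A|>0$, and $f(A)$ is compact, hence contained in some $[p,p+\ell]$. Theorem~\ref{thm:A} gives the first statement, which excludes (a). By Theorem~\ref{thm:B}(ii), $\varphi$ has property (b), and therefore (c).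
\end{proof}

The two theorems together determine the gauges for which the first statement of the corollary holds.

\begin{theorem}\label{thm:C}
Let $h$ be a gauge. Every Borel function $f:[0,1]\to\mathbb R$ is of bounded variation on some compact set $B$ with $\mathcal H^h(B)>0$ if and only if $\liminf_{t\downarrow0}h(t)/\sqrt t>0$.
\end{theorem}

The three theorems are proved in Sections~\ref{sec:A}, \ref{sec:B} and \ref{sec:C}.

\section{Sets of positive measure}\label{sec:A}

Let $f$, $A$, $p$, $\ell$ be as in Theorem~\ref{thm:A}. We first solve a finite problem at scale $2^{-n}$, with bounds that do not depend on $n$, and then let $n\to\infty$.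

\subsection{Plans on the dyadic tree}

Fix $n\ge1$. A \emph{dyadic interval} is an interval $L=[j2^{-k},(j+1)2^{-k})\subset[0,1)$ with $0\le k\le n$; two of them are nested or disjoint. Those with $k=n$ are \emph{leaves}. A leaf $D$ is \emph{active} if it meets $A$; we then fix $x_D\in D\cap A$ and put $y_D=f(x_D)$. Let $|L|_*$ be the total length of the active leaves in $L$. The active leaves cover $A$, so $|[0,1)|_*\ge|A|$.

For a set $S$ of active leaves let $\operatorname{mass}(S)=2^{-n/2}\#S$, so that each leaf $D$ has mass $|D|^{1/2}$. We call $S$ \emph{spread} if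
\begin{equation}\label{eq:spread}
\operatorname{mass}(\{D\in S:D\subset L'\})\le|L'|^{1/2}\qquad\text{for every dyadic }L' .
\end{equation}
This is the absence of clustering at all scales. We want a spread set of large mass along which the values $y_D$ have small variation, and we want to build it by joining sets found in the two halves of an interval. The variation does not behave well under joining: the jump from the last value on the left to the first value on the right is controlled by neither side. We therefore fix a base height $y$ and charge each set for a closed tour that starts and ends at $y$. For $S=\{D_1<\dots<D_s\}$ let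
\[
c_y(S)=|y-y_{D_1}|+\sum_{i<s}|y_{D_{i+1}}-y_{D_i}|+|y_{D_s}-y|,\qquad c_y(\emptyset)=0 .
\]
For $\sigma\ge0$, a \emph{$\sigma$-plan at $(L,y)$} is a spread set $S$ of active leaves contained in $L$ with
\begin{equation}\label{eq:budget}
c_y(S)\le2\sigma\operatorname{mass}(S).
\end{equation}
The budget is proportional to the mass, so budgets add when plans are joined. The empty set is a plan. Let $F_L(\sigma,y)$ be the largest mass of a $\sigma$-plan at $(L,y)$; by \eqref{eq:spread}, $0\le F_L\le|L|^{1/2}$. Put
\[
m_L(\sigma)=\max_yF_L(\sigma,y),\qquad a_L(\sigma)=\int_{\mathbb R}F_L(\sigma,y)\,dy .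
\]
We call them the \emph{height} and the \emph{area}. The area replaces the pigeonhole principle: since good base heights lie near $[p,p+\ell]$, a large area forces a large height.

These quantities are well defined. The function $F_L(\sigma,\cdot)$ takes finitely many values, so the maximum exists. For $S\ne\emptyset$ the function $y\mapsto c_y(S)$ is convex and tends to $\infty$ as $|y|\to\infty$, so the set of $y$ satisfying \eqref{eq:budget} is empty or a compact interval, possibly a point. For $s>0$ the set $\{y:F_L(\sigma,y)\ge s\}$ is the union of these intervals over the finitely many spread sets $S$ in $L$ of mass at least $s$; it is compact. Hence $a_L(\sigma)<\infty$ and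
\begin{equation}\label{eq:layer}
a_L(\sigma)=\int_0^{m_L(\sigma)}|\{y:F_L(\sigma,y)\ge s\}|\,ds .
\end{equation}

\begin{example}\label{ex:four}
Let $n=2$, and let all four leaves be active with values $0,0,\rho,\rho$, where $\rho\ge0$. A leaf has mass $\frac12$, and the plan $\{D\}$ costs $2|y-y_D|$, so it is allowed when $|y-y_D|\le\sigma/2$. Each leaf has area $\sigma/2$, and the four areas sum to $2\sigma$. A half of $[0,1)$ admits mass $2^{-1/2}<1$, hence only one leaf; for the halves $L_-,L_+$ we get $F_{L_-}=\frac12\mathbf 1_{[-\sigma/2,\sigma/2]}$ and $F_{L_+}=\frac12\mathbf 1_{[\rho-\sigma/2,\rho+\sigma/2]}$. At this step half of the area is lost. In $L=[0,1)$ a plan may also take one leaf from each half, at cost $2\rho+2\operatorname{dist}(y,[0,\rho])$; this is allowed when $\sigma\ge\rho$ and $y\in[\rho-\sigma,\sigma]$. Three cases arise.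
\begin{itemize}
\item If $\sigma<\rho$, then $F_L=F_{L_-}+F_{L_+}$ and $a_L(\sigma)=\sigma$. The areas of the halves add.
\item If $\rho\le\sigma\le2\rho$, then $F_L\ge\frac12$ on $[-\sigma/2,\rho+\sigma/2]$ and $F_L=1$ on the subinterval $[\rho-\sigma,\sigma]$, so $a_L(\sigma)=\frac12(\rho+\sigma)+\frac12(2\sigma-\rho)=\frac32\sigma$.
\item If $\sigma\ge2\rho$, then $F_L=\mathbf 1_{[\rho-\sigma,\sigma]}$ and $a_L(\sigma)=2\sigma-\rho$.
\end{itemize}
For $\rho=0$ the area is $2\sigma$, the full sum over the leaves. The sum of the four functions $F_D$ has height $2$ and width $\sigma$, while $F_L$ has height $1$ and width $2\sigma$: a heavier plan has a larger budget and can be reached from farther away, so that what \eqref{eq:spread} cuts from the height is regained in width.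
\end{example}

The example shows two mechanisms. While \eqref{eq:spread} is slack, areas add. Once the height is comparable to $|L|^{1/2}$, the area grows with $\sigma$ at a rate comparable to $|L|$. Parts (b) and (d) of the next lemma state them in general.

\begin{lemma}\label{lem:props}
Let $L$ be a dyadic interval, $y,y'\in\mathbb R$ and $0\le\sigma\le\sigma'$.
\begin{itemize}
\item[(a)] $F_L(\sigma,y)\le F_L(\sigma',y)$, and $F_{L'}(\sigma,y)\le F_L(\sigma,y)$ for dyadic $L'\subset L$.
\item[(b)] Let $L$ have halves $L_-,L_+$. If $F_{L_-}(\sigma,y)+F_{L_+}(\sigma,y)\le|L|^{1/2}$, then $F_L(\sigma,y)\ge F_{L_-}(\sigma,y)+F_{L_+}(\sigma,y)$.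
\item[(c)] If $|y-y'|\le(\sigma'-\sigma)F_L(\sigma,y)$, then $F_L(\sigma',y')\ge F_L(\sigma,y)$.
\item[(d)] $a_L(\sigma')\ge a_L(\sigma)+(\sigma'-\sigma)\,m_L(\sigma)^2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A $\sigma$-plan at $(L',y)$ is a $\sigma'$-plan at $(L,y)$.

(b) Let $S_\pm$ be plans of largest mass at $(L_\pm,y)$ and $S=S_-\cup S_+$. If both are nonempty, let $\eta$ be the last value of $S_-$ and $\eta'$ the first value of $S_+$; then
\[
c_y(S)=c_y(S_-)+c_y(S_+)-|\eta-y|-|y-\eta'|+|\eta-\eta'|\le c_y(S_-)+c_y(S_+).
\]
If one is empty the inequality is an equality. Adding the two budgets gives \eqref{eq:budget} for $S$. A dyadic $L'$ is disjoint from $L$, or lies in one of the halves, or contains $L$. In the first case \eqref{eq:spread} is void, in the second it follows from \eqref{eq:spread} for $S_\pm$, and in the third $\operatorname{mass}(S)\le|L|^{1/2}\le|L'|^{1/2}$ by hypothesis.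

(c) Let $S$ be a $\sigma$-plan at $(L,y)$ of mass $F_L(\sigma,y)$. Only the first and last terms of the cost depend on the base height, so
\[
c_{y'}(S)\le c_y(S)+2|y-y'|\le2\sigma\operatorname{mass}(S)+2(\sigma'-\sigma)\operatorname{mass}(S)=2\sigma'\operatorname{mass}(S).
\]

(d) Let $0<s\le m_L(\sigma)$ and $r=s(\sigma'-\sigma)$. The set $X_s=\{y:F_L(\sigma,y)\ge s\}$ is nonempty and compact. By (c), every $y'$ within distance $r$ of a point of $X_s$ has $F_L(\sigma',y')\ge s$. So $\{y':F_L(\sigma',y')\ge s\}$ contains the disjoint sets $X_s$, $[\min X_s-r,\min X_s)$ and $(\max X_s,\max X_s+r]$, and its measure is at least $|X_s|+2s(\sigma'-\sigma)$. Integrate over $0<s<m_L(\sigma)$ and use \eqref{eq:layer} together with $m_L(\sigma')\ge m_L(\sigma)$.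
\end{proof}

\subsection{The area estimate}

For a fixed $\sigma$, part (b) may fail at some heights, and part (d) compares different values of $\sigma$. The induction therefore carries the estimate for all $\sigma$ at once. As $\sigma$ increases, the height $m_L(\sigma)$ increases. While it is below $\frac12|L|^{1/2}$, two plans from the halves always fit together; above that level, $m_L(\sigma)^2\ge\frac14|L|$.

\begin{proposition}\label{prop:area}
For every dyadic interval $L$ and every $\sigma\ge0$, $a_L(\sigma)\ge\frac14\sigma|L|_*$.
\end{proposition}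

\begin{proof}
We induct from the leaves upward. For an inactive leaf the right side is $0$. For an active leaf $D$, the set $\{D\}$ is a $\sigma$-plan at $(D,y)$ when $2|y-y_D|\le2\sigma|D|^{1/2}$, so $a_D(\sigma)\ge2\sigma|D|^{1/2}\cdot|D|^{1/2}=2\sigma|D|$.

Let $L$ have halves $L_\pm$ for which the estimate holds, and put
\[
\sigma_L=\inf\{\sigma\ge0:m_L(\sigma)\ge\tfrac12|L|^{1/2}\}\in[0,\infty].
\]

\emph{The range $\sigma<\sigma_L$.} By Lemma~\ref{lem:props}(a), $F_{L_\pm}(\sigma,y)\le F_L(\sigma,y)<\frac12|L|^{1/2}$ for every $y$. So part (b) applies at every $y$, and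
\[
a_L(\sigma)\ge a_{L_-}(\sigma)+a_{L_+}(\sigma)\ge\tfrac14\sigma(|L_-|_*+|L_+|_*)=\tfrac14\sigma|L|_* .
\]

\emph{The value $\sigma=\sigma_L<\infty$.} If $\sigma_L=0$ there is nothing to prove. Otherwise $a_L$ is nondecreasing by (a), so $a_L(\sigma_L)\ge\sup_{\sigma<\sigma_L}\frac14\sigma|L|_*=\frac14\sigma_L|L|_*$.

\emph{The range $\sigma>\sigma_L$.} Let $\sigma_L<\tau<\sigma$. Since $m_L$ is nondecreasing, $m_L(\tau)\ge\frac12|L|^{1/2}$, and part (d) gives
\[
a_L(\sigma)\ge a_L(\tau)+\tfrac14|L|(\sigma-\tau)\ge\tfrac14\sigma_L|L|_*+\tfrac14|L|_*(\sigma-\tau).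
\]
Let $\tau\downarrow\sigma_L$.
\end{proof}

The constant does not deteriorate along the tree: the induction hypothesis enters only through an addition without loss, and beyond $\sigma_L$ the slope $\frac14|L|$ comes from $L$ alone.

Now fix $\sigma>0$ and put $\kappa=\sigma|A|/(4(\ell+2\sigma))$, which is positive because $|A|>0$.

\begin{lemma}\label{lem:finite}
For every $n\ge1$ there is a finite set $B_n\subset A$ such that the measure $\mu_n=2^{-n/2}\sum_{x\in B_n}\delta_x$ satisfies $\kappa\le\mu_n(B_n)\le1$, $V(f,B_n)\le2\sigma\mu_n(B_n)$, and $\mu_n(L')\le|L'|^{1/2}$ for every dyadic $L'$ with $|L'|\ge2^{-n}$.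
\end{lemma}

\begin{proof}
Let $L=[0,1)$. If $F_L(\sigma,y)>0$, there is a nonempty plan $S$ at $(L,y)$. Its values lie in $[p,p+\ell]$ and its mass is at most $1$, so $2\operatorname{dist}(y,[p,p+\ell])\le c_y(S)\le2\sigma$. Thus $F_L(\sigma,\cdot)$ vanishes outside an interval of length $\ell+2\sigma$, and Proposition~\ref{prop:area} gives
\[
(\ell+2\sigma)\,m_L(\sigma)\ge a_L(\sigma)\ge\tfrac14\sigma|A| .
\]
So there are $y$ and a $\sigma$-plan $S$ at $(L,y)$ with mass in $[\kappa,1]$. Let $B_n=\{x_D:D\in S\}$. On a finite set the variation is the sum over consecutive points, which is at most $c_y(S)$; now use \eqref{eq:budget}. The last property is \eqref{eq:spread}.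
\end{proof}

\subsection{Passage to the limit}

A lower bound for Hausdorff measure must hold against all covers. A measure that gives little mass to short intervals provides it.

\begin{lemma}[Mass distribution principle]\label{lem:mass}
Let $\mu$ be a Borel measure on $\mathbb R$ with $\mu(J)\le C|J|^{1/2}$ for all open intervals $J$ with $|J|\le1$. Then $\mathcal H^{1/2}(B)\ge\mu(B)/C$ for every Borel set $B$.
\end{lemma}

\begin{proof}
A point lies in arbitrarily short intervals, so $\mu$ has no atoms. Let $B\subset\bigcup U_i$ with $\operatorname{diam}U_i\le\frac12$, and let $0<\varepsilon\le1$. Each $U_i$ of positive diameter lies in an open interval of length $(1+\varepsilon)\operatorname{diam}U_i\le1$, and the other $U_i$ contain at most one point. Hence $\mu(B)\le C\sqrt{1+\varepsilon}\sum(\operatorname{diam}U_i)^{1/2}$. Letting $\varepsilon\to0$ gives $\mathcal H^{1/2}_\delta(B)\ge\mu(B)/C$ for $\delta=\frac12$.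
\end{proof}

We use two standard compactness facts for the compact set $A$. First, every sequence of nonempty compact subsets of $A$ has a subsequence $B_n$ converging in the Hausdorff metric to a nonempty compact $B\subset A$; this means that $\sup_{x\in B_n}\operatorname{dist}(x,B)\to0$ and $\sup_{x\in B}\operatorname{dist}(x,B_n)\to0$. Second, every sequence of Borel measures on $A$ of total mass at most $1$ has a subsequence $\mu_n$ converging weakly* to a Borel measure $\mu$ on $A$, that is, $\int\psi\,d\mu_n\to\int\psi\,d\mu$ for continuous $\psi$ on $A$; then $\mu(A)=\lim\mu_n(A)$, and $\mu(U)\le\liminf\mu_n(U)$ for every open $U\subset\mathbb R$.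

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $B_n,\mu_n$ from Lemma~\ref{lem:finite} and pass to a subsequence along which $B_n\to B$ and $\mu_n\to\mu$ as above. For $\varepsilon>0$ the open set $U_\varepsilon=\{x:\operatorname{dist}(x,B)>\varepsilon\}$ misses $B_n$ for large $n$, so $\mu(U_\varepsilon)=0$. Hence $\mu$ is carried by $B$, and $\mu(B)=\mu(A)=\lim\mu_n(B_n)\in[\kappa,1]$.

\emph{Variation.} Let $x_1<\dots<x_r$ be points of $B$ and choose $x_i^n\in B_n$ with $x_i^n\to x_i$. For large $n$ we have $x_1^n<\dots<x_r^n$. All these points lie in $A$ and $f|_A$ is continuous, so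
\[
\sum_{i<r}|f(x_{i+1})-f(x_i)|=\lim_n\sum_{i<r}|f(x^n_{i+1})-f(x^n_i)|\le\lim_n2\sigma\mu_n(B_n)=2\sigma\mu(B).
\]

\emph{Mass of intervals.} Let $J$ be an open interval with $|J|\le1$, and choose $k\ge0$ with $2^{-k-1}<|J|\le2^{-k}$. Then $J\cap[0,1)$ is covered by two dyadic intervals of length $2^{-k}<2|J|$. For $n\ge k$ this gives $\mu_n(J)\le2\sqrt{2|J|}$, and therefore $\mu(J)\le2\sqrt2\,|J|^{1/2}$. Lemma~\ref{lem:mass} yields $\mathcal H^{1/2}(B)\ge\mu(B)/(2\sqrt2)$.
\end{proof}

\begin{remark}
Only $f|_A$ enters the proof. Compactness of $A$ keeps $B$ inside $A$, and continuity transfers the bound on the variation from $B_n$ to $B$; neither is used in the finite problem. The length $\ell$ enters when area is converted into height, and for $\sigma\le\ell$ the order $\sigma/\ell$ of the lower bound is correct. Indeed, let $A=[0,\frac12]$ and $f(x)=2\ell x$ with $\ell>0$. Any $B$ and $\mu$ as in the theorem satisfy $\mu(B)^2\le8\operatorname{diam}B=4V(f,B)/\ell\le8\sigma\mu(B)/\ell$, so $\mu(B)\le8\sigma/\ell$.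
\end{remark}

\section{A function with sets of finite measure only}\label{sec:B}

\subsection{Tents}

For a word $w=(w_1,\dots,w_k)$ with letters in $\{0,1,2,3\}$, $k=|w|\ge0$, let
\[
I_w=\Big[\sum_{i\le k}w_i4^{-i},\ \sum_{i\le k}w_i4^{-i}+4^{-k}\Big),\qquad y_w=\sum_{i\le k}2^{-i}\alpha(w_i)\in2^{-k}\mathbb Z .
\]
The interval $I_w$, said to be of \emph{level} $k$, consists of the $x\in[0,1)$ whose first $k$ digits form $w$; two such intervals are nested or disjoint. For $x\in I_w$ put
\begin{equation}\label{eq:v}
v_k(x)=2^k(\varphi(x)-y_w)=\sum_{i\ge1}2^{-i}\alpha(d_{k+i}(x))\in[-1,1].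
\end{equation}
The case $k=0$ gives $|\varphi|\le1$. On $[0,1)$ the step function equal to $y_w$ on each $I_w$ of level $k$ is within $2^{-k}$ of $\varphi$, so $\varphi$ is a uniform limit of step functions and is Borel. It maps an interval of length $4^{-k}$ into one of length $2\cdot2^{-k}$, the scaling of the pigeonhole argument.

\begin{example}\label{ex:cantor}
Let $K$ be the compact set of points all of whose digits are $1$ or $2$. If $x<x'$ in $K$ first differ at digit $k$, then $\varphi(x')-\varphi(x)\ge2\cdot2^{-k}-2\sum_{i>k}2^{-i}=0$. So $\varphi$ is nondecreasing on $K$ and $V(\varphi,K)=\varphi(\frac23)-\varphi(\frac13)=2$. The set $K$ meets exactly $2^k$ intervals of level $k$, so the order $2^k$ in Theorem~\ref{thm:B}(i) is attained. Let $\nu$ be the distribution of a point whose digits are chosen from $\{1,2\}$ by independent fair coin tosses. An interval $J$ with $4^{-k-1}<|J|\le4^{-k}$ meets at most two intervals of level $k$, so $\nu(J)\le2\cdot2^{-k}<4|J|^{1/2}$, and $\mathcal H^{1/2}(K)\ge\frac14$ by Lemma~\ref{lem:mass}.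
\end{example}

To bound the number of intervals that $B$ meets, imagine a traveler who moves from left to right through points $(x,\varphi(x))$, $x\in B$. A visit to $I_w$ at height $\eta$ earns a reward $g_w(\eta)$, which should be about $|I_w|^{1/2}$, and we want to show that the total reward is at most $1$ plus the vertical distance covered. Let $\Lambda(s)=\max(0,1-|s|)$ and let
\[
g_w(y)=2^{-k}\Lambda\big(2^k(y-y_w)\big),\qquad k=|w|,
\]
be the tent of height $|I_w|^{1/2}=2^{-k}$ over $[y_w-2^{-k},y_w+2^{-k}]$, an interval that contains $\varphi(I_w)$. The values of $\alpha$ are dictated by the identity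
\begin{equation}\label{eq:tent}
\Lambda(s)=\tfrac12\Lambda(2s)+\tfrac12\Lambda(2s+1)+\tfrac12\Lambda(2s-1)+\tfrac12\Lambda(2s).
\end{equation}
Both sides vanish for $|s|\ge1$, are affine between consecutive points of $\frac12\mathbb Z$, and take the values $\frac12,1,\frac12$ at $s=-\frac12,0,\frac12$; so they are equal. With $s=2^k(y-y_w)$ we have $g_{wd}(y)=2^{-k}\cdot\frac12\Lambda(2s-\alpha(d))$, and \eqref{eq:tent} becomes
\begin{equation}\label{eq:split}
g_w=g_{w0}+g_{w1}+g_{w2}+g_{w3}.
\end{equation}
A traveler who stays at one height $\eta$ thus earns at most $\Lambda(\eta)\le1$ from any disjoint intervals. To account for changes of height we record the reward available at height $y$ to the left of $t$. Call $t\in[0,1]$ \emph{$4$-adic} if $t\in4^{-k}\mathbb Z$ for some $k$, and for such $t$ and $k$ put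
\[
u(t,y)=\sum_{|w|=k,\ I_w\subset[0,t)}g_w(y).
\]
For $t\in4^{-k}\mathbb Z$ an interval of level $k+1$ lies in $[0,t)$ exactly when its parent does, so by \eqref{eq:split} the sum does not depend on $k$. Comparing two $4$-adic numbers at a common level shows that $u$ is nondecreasing in $t$. Hence $0\le u(t,y)\le u(1,y)=\Lambda(y)\le1$, and $u(b,\cdot)-u(a,\cdot)=g_w$ when $I_w=[a,b)$.

\subsection{The Lipschitz bound}

A change of height by $\Delta$ changes $u(t,\cdot)$ by at most $\Delta$ times its Lipschitz constant. For $t\in4^{-k}\mathbb Z$, $k\ge1$, the interval $[0,t)$ is a disjoint union of at most three intervals $I_w$ of each level up to $k$, and each tent is $1$-Lipschitz. This gives only the constant $3k$, and an extra factor $k$ in Theorem~\ref{thm:B}(i) would not yield finite measure. The order of the values of $\alpha$ removes this factor.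

For a word $w$ of length $k$ and $1\le m\le4$ let $S_m=\sum_{d<m}g_{wd}$. Cut $[y_w-2^{-k},y_w+2^{-k}]$ into four equal quarters. On these, from left to right, the tents $g_{w0}=g_{w3}$, $g_{w1}$, $g_{w2}$ have slopes $(0,1,-1,0)$, $(1,-1,0,0)$, $(0,0,1,-1)$, and they vanish outside. Adding,
\begin{equation}\label{eq:slopes}
S_1:(0,1,-1,0),\quad S_2:(1,0,-1,0),\quad S_3:(1,0,0,-1),\quad S_4=g_w:(1,1,-1,-1).
\end{equation}
On each quarter, \emph{the slope of $S_m$ is either $0$ or the slope of $g_w$}; see Figure~\ref{fig:tents}.

\begin{figure}[ht]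
\centering
\begin{tikzpicture}[scale=1.25]
\draw[gray] (-1.1,0)--(1.1,0) (1.3,0)--(3.5,0) (3.7,0)--(5.9,0) (6.1,0)--(8.3,0);
\draw[dashed] (-1,0)--(0,1)--(1,0) (1.4,0)--(2.4,1)--(3.4,0) (3.8,0)--(4.8,1)--(5.8,0);
\draw[very thick] (-1,0)--(-0.5,0)--(0,0.5)--(0.5,0)--(1,0);
\draw[very thick] (1.4,0)--(1.9,0.5)--(2.4,0.5)--(2.9,0)--(3.4,0);
\draw[very thick] (3.8,0)--(4.3,0.5)--(5.3,0.5)--(5.8,0);
\draw[very thick] (6.2,0)--(7.2,1)--(8.2,0);
\node at (0,-0.3) {$S_1$};
\node at (2.4,-0.3) {$S_2$};
\node at (4.8,-0.3) {$S_3$};
\node at (7.2,-0.3) {$S_4$};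
\end{tikzpicture}
\caption{A tent (dashed) is the sum of four tents of half its height and width, added in the order center, left, right, center. The solid graphs are the partial sums $S_1,\dots,S_4$. Over each quarter of the base, every partial sum is either flat or parallel to the full tent.}
\label{fig:tents}
\end{figure}

For the empty word, $u(m/4,\cdot)=S_m$, so \eqref{eq:slopes} is the Lipschitz bound at level $1$. At level $2$ take $t=5/16$, where $u(t,\cdot)=g_0+g_{10}$. On the quarters of $[-1,0]$ the slopes are $(0,0,1,1)+(0,1,-1,0)=(0,1,0,1)$. Each entry agrees with the corresponding entry of $u(\frac14,\cdot)$, which has slopes $(0,0,1,1)$, or of $u(\frac12,\cdot)$, which has slopes $(1,1,0,0)$. The general step is the same.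

\begin{lemma}\label{lem:lip}
For every $4$-adic $t$ the function $u(t,\cdot)$ is $1$-Lipschitz.
\end{lemma}

\begin{proof}
The function is continuous, so it suffices to prove by induction on $k$: for $t\in4^{-k}\mathbb Z\cap[0,1]$, $u(t,\cdot)$ is affine between consecutive points of $2^{-k}\mathbb Z$, with slopes in $\{-1,0,1\}$. For $k=0$ we have $u(0,\cdot)=0$ and $u(1,\cdot)=\Lambda$. Assume the statement for $k$ and let $t\in4^{-k-1}\mathbb Z\cap[0,1]$. If $t\in4^{-k}\mathbb Z$ we are done. Otherwise $t=a+m4^{-k-1}$ with $I_w=[a,b)$, $|w|=k$, $m\in\{1,2,3\}$, and $u(t,\cdot)=u(a,\cdot)+S_m$. Let $Q$ be an interval between consecutive points of $2^{-k-1}\mathbb Z$. Since $y_w\in2^{-k}\mathbb Z$, either $Q$ is one of the four quarters or $S_m=0$ on $Q$. So $u(t,\cdot)$ is affine on $Q$, and by \eqref{eq:slopes} its slope is that of $u(a,\cdot)$ or that of $u(a,\cdot)+g_w=u(b,\cdot)$. Both lie in $\{-1,0,1\}$, as $a,b\in4^{-k}\mathbb Z$.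
\end{proof}

\begin{remark}
Up to reflection, no other order of the four tents has the property used. The left and right tents have slope opposite to that of $g_w$ on the second and third quarter, respectively, so a central tent must come first. A second central tent would give slope $2$, so a side tent follows, say the left. Adding a central tent to $(1,0,-1,0)$ gives slope $-2$, so the right tent is third.
\end{remark}

\begin{lemma}\label{lem:tele}
Let $I_{w_1}<\dots<I_{w_r}$ be disjoint intervals, not necessarily of the same level, and let $\eta_1,\dots,\eta_r\in\mathbb R$. Then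
\[
\sum_{i=1}^rg_{w_i}(\eta_i)\le1+\sum_{i<r}|\eta_{i+1}-\eta_i| .
\]
\end{lemma}

\begin{proof}
Write $I_{w_i}=[a_i,b_i)$, so that $b_i\le a_{i+1}$. Since $g_{w_i}(\eta_i)=u(b_i,\eta_i)-u(a_i,\eta_i)$, the left side equals
\[
u(b_r,\eta_r)-u(a_1,\eta_1)+\sum_{i<r}\big(u(b_i,\eta_i)-u(a_{i+1},\eta_{i+1})\big).
\]
The first difference is at most $1$. By monotonicity in $t$ and Lemma~\ref{lem:lip}, $u(a_{i+1},\eta_{i+1})\ge u(b_i,\eta_{i+1})\ge u(b_i,\eta_i)-|\eta_{i+1}-\eta_i|$.
\end{proof}

\subsection{Counting and covering}

For $x\in I_w$, $|w|=k$, the reward at the true height is $g_w(\varphi(x))=2^{-k}\Lambda(v_k(x))$, which is small when $|v_k(x)|$ is near $1$. It can vanish: the point $x$ with digits $1,2,2,2,\dots$ has $\varphi(x)=0$ and $v_k(x)=1$ for all $k\ge1$. There are two remedies. At a prescribed level we shift the heights toward the centers of the tents, which costs a factor $2$; when the level is free we choose one at which the point is already central.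

\begin{proof}[Proof of Theorem~\ref{thm:B}]
That $\varphi$ is Borel with $|\varphi|\le1$ was shown after \eqref{eq:v}. Let $V=V(\varphi,B)<\infty$.

(i) Fix $k$. For each word $w$ of length $k$ with $B\cap I_w\neq\emptyset$ pick $x_w\in B\cap I_w$. Let $W_+$ be the set of these words with $v_k(x_w)\ge0$, and for $w\in W_+$ put $\eta_w=\varphi(x_w)-2^{-k-1}$. Then $2^k(\eta_w-y_w)=v_k(x_w)-\frac12\in[-\frac12,\frac12]$, so $g_w(\eta_w)\ge2^{-k-1}$. All heights are shifted by the same constant, so the sum of $|\eta_{w'}-\eta_w|$ over consecutive words of $W_+$ is a variation sum of $\varphi$ on $B$ and is at most $V$. Lemma~\ref{lem:tele} gives $2^{-k-1}\#W_+\le1+V$. For the set $W_-$ of words with $v_k(x_w)<0$ put $\eta_w=\varphi(x_w)+2^{-k-1}$; then $2^k(\eta_w-y_w)=v_k(x_w)+\frac12\in[-\frac12,\frac12]$, and the same bound follows. Thus $\#W_++\#W_-\le4(1+V)2^k$.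

(ii) These intervals and the point $1$ cover $B$, which already gives $\mathcal H^{1/2}(B)\le4(1+V)$. To gain the factor $2$, call a level $k$ \emph{central} for $x\in[0,1)$ if $|v_k(x)|\le\frac12$. Write $\alpha_i=\alpha(d_i(x))$; by \eqref{eq:v}, $v_k=\frac12(\alpha_{k+1}+v_{k+1})$. If $\alpha_{k+1}=0$, then $|v_k|=\frac12|v_{k+1}|\le\frac12$. If $\alpha_{k+1}=1$ and $\alpha_{k+2}=-1$, then $v_{k+1}=\frac12(-1+v_{k+2})\in[-1,0]$ and $v_k\in[0,\frac12]$. If $\alpha_{k+1}=-1$ and $\alpha_{k+2}=1$, then $v_{k+1}\in[0,1]$ and $v_k\in[-\frac12,0]$. So if $x$ has only finitely many central levels, the $\alpha_i$ are eventually nonzero and eventually constant, and the digits of $x$ are eventually all $1$ or eventually all $2$. The set $Z$ of such $x$ is countable.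

Let $\delta>0$ and $B'=B\setminus(Z\cup\{1\})$. For each $x\in B'$ choose a central level $k$ with $4^{-k}<\delta$, and let $I(x)$ be the interval of level $k$ containing $x$. Each $I(x)$ lies in only finitely many intervals $I_w$, so it lies in a maximal member of the family $\{I(x):x\in B'\}$. The maximal members are disjoint, countably many, and cover $B'$. Take finitely many of them, $I_{w_1}<\dots<I_{w_r}$, with $I_{w_i}=I(x_i)$. Then $x_1<\dots<x_r$ are in $B$ and $g_{w_i}(\varphi(x_i))\ge\frac12|I_{w_i}|^{1/2}$. Lemma~\ref{lem:tele} with $\eta_i=\varphi(x_i)$ gives $\frac12\sum_i|I_{w_i}|^{1/2}\le1+V$. The same bound then holds for the sum over all maximal members, so $\mathcal H^{1/2}_\delta(B)=\mathcal H^{1/2}_\delta(B')\le2(1+V)$. Let $\delta\downarrow0$.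
\end{proof}

\section{General gauges}\label{sec:C}

If $\liminf h(t)/\sqrt t=0$, then $h$ is small compared with $\sqrt t$ only along some sequence of scales, while the covers that witness $\mathcal H^{1/2}(B)<\infty$ may use other scales. This is why we use part (i) of Theorem~\ref{thm:B}, which supplies an efficient cover at every scale, rather than part (ii).

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Suppose $\liminf_{t\downarrow0}h(t)/\sqrt t>0$. Then there are $c,t_0>0$ with $h(t)\ge c\sqrt t$ for $0\le t\le t_0$, so $\mathcal H^h_\delta\ge c\,\mathcal H^{1/2}_\delta$ for $\delta\le t_0$ and $\mathcal H^h\ge c\,\mathcal H^{1/2}$. Corollary~\ref{cor:answer} gives, for every Borel $f$, a compact $B$ with $V(f,B)<\infty$ and $\mathcal H^h(B)>0$.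

Suppose the lower limit is $0$. Choose $t_j\downarrow0$ with $t_j<1$ and $h(t_j)\le\varepsilon_j\sqrt{t_j}$, $\varepsilon_j\to0$. Let $B\subset[0,1]$ be any set with $V=V(\varphi,B)<\infty$. Given $j$, choose $k\ge1$ with $4^{-k}\le t_j<4^{-k+1}$, so that $\sqrt{t_j}<2\cdot2^{-k}$. By Theorem~\ref{thm:B}(i), $B$ is covered by at most $4(1+V)2^k+1$ sets of diameter at most $4^{-k}\le t_j$, the extra set being $\{1\}$. Since $h$ is nondecreasing, each costs at most $h(t_j)$, and
\[
\mathcal H^h_{t_j}(B)\le\big(4(1+V)2^k+1\big)\,\varepsilon_j\cdot2\cdot2^{-k}\le\big(8(1+V)+1\big)\varepsilon_j\longrightarrow0 .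
\]
Hence $\mathcal H^h(B)=\lim_j\mathcal H^h_{t_j}(B)=0$ for every set $B$ on which the Borel function $\varphi$ is of bounded variation.
\end{proof}

\begin{thebibliography}{9}
\bibitem{iso} \emph{The isomorphism problem of}, \texttt{http://homepages.warwick.ac.uk/\~{}masibe/dokt.pdf}.
\end{thebibliography}
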